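
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Clique transversals of perfect graphs\\ can need almost all vertices}


\begin{abstract}
Let $\tau_C(G)$ be the least number of vertices meeting every inclusionwise maximal
complete subgraph of $G$ with at least two vertices. We show that the supremum of $\tau_C(G)/|V(G)|$
over all perfect graphs $G$ is $1$, and that it is not attained. The supremum remains $1$ if all
maximal complete subgraphs are required to have at least $k$ vertices, for any fixed $k\ge2$, and the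
ratios that occur are then exactly the rational numbers in $(0,1)$. The graphs are built
from cobipartite graphs by gluing along complete subgraphs; randomness
enters only in the choice of a weight on the vertices.
\end{abstract}

\section{The question and the answer}

All graphs are finite and simple and have at least one vertex. A set of pairwise adjacent vertices
is called \emph{complete}, and we do not distinguish it from the subgraph it induces. A
\emph{clique} of $G$ is an inclusionwise maximal complete set with more than one vertex. Thus
``clique'' always includes maximality, and an isolated vertex is not a clique. The \emph{clique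
hypergraph} $\mathcal H_C(G)$ has vertex set $V(G)$, and its edges are the cliques of $G$. Its
transversal number $\tau_C(G)$ is the minimum number of vertices meeting all cliques of $G$.
A graph is \emph{perfect} if $\chi(H)=\omega(H)$ for every induced subgraph $H$; here $\chi$ is the
chromatic number and $\omega$ the largest size of a complete set. The following question is posed
in \cite{UCP}: \emph{what is the supremum of $\tau_C(G)/|V(G)|$ over all perfect graphs $G$?}

It is convenient to look at complements. Call $S\subseteq V(G)$ \emph{clique-free} if it contains
no clique of $G$. A set is a clique transversal if and only if its complement is clique-free, so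
\begin{equation}\label{eq:complement}
 |V(G)|-\tau_C(G)=\max\{|S|: S\subseteq V(G)\text{ clique-free}\}.
\end{equation}
The question is how small the largest clique-free set of a perfect graph can be. Two
kinds of clique-free sets are always available: stable sets (cliques have at least two
vertices), and proper subsets of complete sets (they contain no maximal complete set).

\paragraph{Small cases.} Let $G$ be perfect with $n$ vertices, at least one edge, and $\omega=\omega(G)$.

\begin{itemize}
\item Suppose all cliques have the same order $\omega$; bipartite graphs are the case $\omega=2$. In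
a coloring with $\omega$ colors every clique contains all colors, so every color
class is a clique transversal. A smallest color class gives $\tau_C(G)\le n/\omega\le n/2$.
\item Suppose $G$ is cobipartite: $V(G)=A\cup B$ with $A,B$ complete and disjoint and $|A|\ge|B|$. Then $A$ minus one
vertex is a clique-free set, so $\tau_C(G)\le n/2+1$.
\item In general, a largest color class and a largest complete set minus a vertex give
clique-free sets of sizes at least $n/\omega$ and $\omega-1$. The first is at least $\sqrt n$ if
$\omega\le\sqrt n$, and the second is at least $\sqrt n-1$ otherwise. Hence $\tau_C(G)\le n-\sqrt n+1$.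
\end{itemize}

The edge $K_2$ has ratio exactly $1/2$, and the first two cases suggest $1/2$ as the supremum. The third
one shows where to look for more: if the ratio is at least $1-\varepsilon$, then $n/\omega\le\varepsilon n$ and
$\omega-1\le\varepsilon n$. So for a ratio near $1$ there must be large complete sets, but each of them must
be a small part of the graph; and by the first case, cliques of different orders must coexist. In this wider class the
guess $1/2$ is far from the truth.

\begin{theorem}\label{thm:A}
The supremum of $\tau_C(G)/|V(G)|$ over all perfect graphs $G$ equals $1$. It is not attained: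
$\tau_C(G)/|V(G)|<1$ for every graph $G$.
\end{theorem}

One might hope that large cliques are easier to hit. They are not.

\begin{theorem}\label{thm:B}
Let $k\ge2$.
\begin{enumerate}
\item[(a)] For every $\varepsilon>0$ there is a perfect graph $G$ without isolated vertices, all of
whose cliques have at least $k$ vertices, such that every set of at least $\varepsilon|V(G)|$ vertices
contains a clique of $G$.
\item[(b)] The set of values of $\tau_C(G)/|V(G)|$ over perfect graphs without isolated vertices all of
whose cliques have at least $k$ vertices is exactly $\mathbb Q\cap(0,1)$. Over all perfect graphs it is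
exactly $\mathbb Q\cap[0,1)$.
\end{enumerate}
\end{theorem}

The second half of Theorem~\ref{thm:A} is immediate: a single vertex is a clique-free set, so
$\tau_C(G)\le|V(G)|-1$ by \eqref{eq:complement}.

\paragraph{Idea.} We construct $T$ ``layers'' of vertices such that a clique-free set $S$ cannot have
noticeable density in two layers at once, in a suitable local and average sense. More precisely, $S$ has a density on
each of $T$ local pieces, one in each layer, and the products of two of these densities are small on average. By the
Cauchy--Schwarz inequality the sum of the $T$ densities is then of order at most $\sqrt T$ on average, and $S$ has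
weight at most $\sqrt{2/T}$.
Section~\ref{sec:two} shows the exclusion mechanism for two layers, where it can be done by hand, and
explains what has to be added for a third layer.

\section{Perfect graphs and weights}\label{sec:prelim}

We use three standard facts about perfect graphs.

\begin{lemma}\label{lem:perfect}
\begin{enumerate}
\item[(i)] Cobipartite graphs, that is, complements of bipartite graphs, are perfect.
\item[(ii)] Let $G=G_1\cup G_2$, where $V(G_1)\cap V(G_2)$ is complete (possibly empty) in both $G_1$ and $G_2$.
If $G_1$ and $G_2$ are perfect, so is $G$.
\item[(iii)] Let $G$ be perfect and replace each vertex $v$ by a stable set $I_v$ of $b_v\ge1$ twins, so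
that vertices in $I_u$ and $I_v$ are adjacent if and only if $uv\in E(G)$. The new graph is perfect.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Induced subgraphs of cobipartite graphs are cobipartite, so it suffices to show
$\chi(\overline B)=\omega(\overline B)$ for a bipartite graph $B$ with $n$ vertices. A coloring of $\overline B$
is a partition of $V(B)$ into edges and single vertices of $B$. So the least number of colors is $n-\nu(B)$, where
$\nu(B)$ is the size of a maximum matching. The largest complete set of $\overline B$ is the largest stable set
of $B$, which is the complement of a minimum vertex cover and has $n-\nu(B)$ elements by K\"onig's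
theorem.

(ii) Every induced subgraph of $G$ has the same form, with induced subgraphs of $G_1$ and $G_2$. So it suffices
to show $\chi(G)=\omega(G)$. A complete set of $G$ lies in $V(G_1)$ or in $V(G_2)$, hence
$\omega(G)=\max(\omega(G_1),\omega(G_2))$. Color $G_1$ and $G_2$ from the same $\omega(G)$ colors. The vertices of
the complete set $V(G_1)\cap V(G_2)$ have distinct colors in both colorings, so we can permute the colors of
$G_2$ until the two colorings agree there. Together they color $G$.

(iii) Let $H'$ be an induced subgraph of the new graph and let $H$ be the subgraph of $G$ induced by those $v$ for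
which $H'$ meets $I_v$. A complete set of $H'$ has at most one vertex in each $I_v$, and conversely a complete set of $H$
lifts to one of $H'$ by choosing a vertex of $H'$ in $I_v$ for each of its elements $v$. So $\omega(H')=\omega(H)$. Giving
all vertices of $I_v$ the color of $v$ shows $\chi(H')\le\chi(H)=\omega(H)=\omega(H')$.
\end{proof}

Twins also let us replace cardinalities by weights, which are much more
convenient for a construction in which different vertices play very different roles. A \emph{weight} on $G$ is a
function $w:V(G)\to\mathbb Q_{\ge0}$ with $\sum_v w(v)=1$, and we write $w(S)=\sum_{v\in S}w(v)$.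

\begin{lemma}\label{lem:weights}
Let $G$ be a perfect graph with a weight $w$ such that $w(S)\le\eta$ for every clique-free $S$. For every
$\eta'>\eta$ there is a perfect graph $G'$ in which every clique-free set has at most $\eta'|V(G')|$ vertices.
Moreover the orders of cliques of $G'$ are those of cliques of $G$, and $G'$ has an isolated vertex only if $G$ has one.
\end{lemma}

\begin{proof}
Let $n_0=|V(G)|$, let $\ell$ be a common denominator of the numbers $w(v)$, and let $R\ge1$ be an integer. Replace
each $v$ by a stable set $I_v$ of $b_v=R\ell\,w(v)+1$ twins; the added $1$ keeps vertices of weight $0$ in the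
graph, where they may be needed for cliques. The resulting graph $G'$ is perfect by
Lemma~\ref{lem:perfect}(iii), and $|V(G')|=R\ell+n_0$.

A nonempty complete set $X$ of $G'$ has at most one vertex in each $I_v$, and its support $Q=\{v:X\cap I_v\ne\emptyset\}$ is
complete in $G$. A vertex of $I_u$ outside $X$ can be added to $X$ if and only if $u\notin Q$ and $u$ is adjacent to all of $Q$.
So $X$ is maximal if and only if $Q$ is, and $|X|=|Q|$. This gives the statement on orders, and the vertices
of $I_v$ are isolated if and only if $v$ is.

Now let $S\subseteq V(G')$ be clique-free and $S^*=\{v:S\cap I_v\neq\emptyset\}$. If $S^*$ contained a clique $Q$ of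
$G$, then choosing a vertex of $S\cap I_v$ for each $v\in Q$ would give a clique of $G'$ inside $S$. So $S^*$ is
clique-free, and
\[
 |S|\le\sum_{v\in S^*}b_v\le R\ell\,w(S^*)+n_0\le R\ell\,\eta+n_0 .
\]
Since $(R\ell\eta+n_0)/(R\ell+n_0)\to\eta$ as $R\to\infty$, a large $R$ does what is required.
\end{proof}

\section{Two layers that exclude each other}\label{sec:two}

\subsection{The mechanism}
Let $0<\delta<1$, let $N\geq 2/\delta$ be an integer, and let $P$ be the set of all pairs from $[N]=\{1,\dots,N\}$.
Take a complete set $K$ of size $\binom N2$. For every bijection $\psi:P\to K$ add a new complete set $C_\psi$, a copy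
of $[N]$, and join the vertex $\psi(Y)$ of $K$ to exactly the two vertices of the pair $Y$ in $C_\psi$, for every
$Y\in P$. There are no edges between different sets $C_\psi$. Each $K\cup C_\psi$ is cobipartite and these
graphs are glued along $K$, so the graph is perfect.

\emph{For a pair $Y$ in $C_\psi$, the triangle $Y\cup\{\psi(Y)\}$ is a clique.} Indeed, a further vertex of
$C_\psi$ is not adjacent to $\psi(Y)$; a further vertex of $K$ is adjacent in $C_\psi$ only to the two vertices of a
different pair; and a vertex of another $C_{\psi'}$ has no neighbor in $C_\psi$.

Let $S$ be clique-free and suppose that $|S\cap K|\ge\delta|K|$. We claim that, if $N$ is large in terms of $\delta$,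
then $|S\cap C_\psi|<\delta N$ for all but at most a proportion $\delta$ of the bijections $\psi$. Let $D_\psi\subseteq[N]$ be the
set of positions of $S\cap C_\psi$. For every pair $Y\subseteq D_\psi$ we have $\psi(Y)\notin S$, since otherwise $S$ contains
the clique $Y\cup\{\psi(Y)\}$. So if $|D_\psi|\ge\delta N$, then some set $D\subseteq[N]$ with $|D|\ge\delta N$ has the property that
$\psi(Y)\notin S$ for all pairs $Y\subseteq D$. Now let $\psi$ be uniformly random, and fix a set $D$ with
$d=|D|\ge\delta N\ge 2$. The values $\psi(Y)$, $Y\subseteq D$, are a uniformly random sample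
without replacement of $L=\binom d2$ elements of $K$. The probability that a sample without replacement of size $L$ avoids $S$ is
\begin{equation}\label{eq:avoid}
 \prod_{i=0}^{L-1}\frac{|K\setminus S|-i}{|K|-i}\le\Big(\frac{|K\setminus S|}{|K|}\Big)^L\le(1-\delta)^L\le e^{-\delta L}
\end{equation}
if $L\le|K\setminus S|$, and $0$ otherwise. There are at most $2^N$ sets $D$, and $\binom d2\ge d^2/4\ge\delta^2N^2/4$. Hence
\[
 \Pr\big(|S\cap C_\psi|\ge\delta N\big)\le 2^Ne^{-\delta^3N^2/4}\le\delta
\]
for $N$ large. This is the whole mechanism: the number of pairs in $D$ is quadratic in $N$, while the number of candidates for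
$D$ is exponential in $N$ only. The set $S$ is given before $\psi$ is drawn, and it may depend on the graph in any way,
because the graph contains $C_\psi$ for all $\psi$.

Distribute weight $\frac12$ uniformly on $K$ and weight $\frac12$ uniformly on the union of the sets $C_\psi$. If $|S\cap K|<\delta|K|$, then
$w(S)\le\frac\delta2+\frac12$. Otherwise, $w(S)\le\frac12+\frac12(\delta+\delta)$. Thus $w(S)\le\frac12+\delta$ in both cases:
$S$ is essentially confined to one of the two layers. As a number this is no better than $K_2$, and $K$ minus one vertex is
a clique-free set of weight almost $\frac12$. The gain is that the mechanism can be iterated.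

\subsection{What a third layer needs}\label{sec:third}
A third layer should exclude both $K$ and the sets $C_\psi$. So we want to attach new complete sets to complete sets $K'$
that contain substantial parts of both $K$ and some $C_\psi$. In the graph above there are none: a complete set with
three vertices in $C_\psi$ misses $K$. We must create them, by choosing
$Q\subseteq K$ and $Z\subseteq C_\psi$ and adding all edges between $Q$ and $Z$. Three difficulties arise.

\emph{Destroyed cliques.} If $Y\subseteq Z$, then every $x\in Q\setminus\{\psi(Y)\}$ is adjacent to all of $Y\cup\{\psi(Y)\}$, which is then no longer a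
clique. Also, a third-layer vertex may be adjacent to all of $Y$ and $\psi(Y)$ if all of them lie in $K'$. So we cut $C_\psi$ into many blocks
$Z_1,\dots,Z_q$, give each block its own $Q_j$, and use only sets $Y$ whose elements lie in different blocks. The third
layer is attached to the sets $Q_j\cup Z_j$, which contain no such $Y$. If $q$ is large, a dense subset of $C_\psi$ still
contains many such sets $Y$.

\emph{Conflicting neighborhoods.} A vertex $x\in Q_j$ has neighborhood $Z_j$ in $C_\psi$, so it cannot be one of the vertices
$\psi(Y)$. The sets $Q_j$ are therefore chosen outside $\psi(P)$, and $K$ must have room for both. The number of sets $Y$ and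
the size of the sets $Q_j$ depend on the block size, which is dictated by what the next layer needs. So the sizes will be
chosen from the last layer backwards.

\emph{Representativity.} The density of $S$ in $Q_j$ should reflect its density in $K$. We choose $Q_j$ at random, too, and
in later steps we sample from each previous layer separately. Then the expected densities do not change, and
neither do the expected products of the densities in two different previous layers.

\section{The construction}\label{sec:construction}

Fix integers $r\ge2$ and $T\ge2$, and put $\delta=1/(2T)$. The number $T$ is the number of layers. The sets $Y$ will have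
$r$ elements; $r=2$ suffices for Theorem~\ref{thm:A}, and larger $r$ is used to make all cliques large.

In outline, we start with one complete set and keep a list of ``towers'': complete sets
that have equally many vertices in each layer built so far. One step attaches new complete sets to every tower, in all
possible arrangements, as in Section~\ref{sec:two}. Each block of a new set, together with its set $Q_j$, is a
smaller tower with one more floor, to which the next step applies.

\paragraph{Parameters.}
For integers $q,m\ge1$ consider the grid $[q]\times[m]$ with the \emph{blocks} $\{j\}\times[m]$, $j\in[q]$. An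
$r$-subset of the grid is called \emph{crossing} if it has at most one element in each block. Put $M_T=r$. For
$s=T-1,\dots,1$, let $m=M_{s+1}$, choose an integer $q=q_s\ge2r/\delta$ so large that $N=N_s:=qm$ satisfies
\begin{equation}\label{eq:N}
 2^N\exp\Big(-\delta\,\frac{(\delta N/2)^r}{r!}\Big)\le\delta ,
\end{equation}
let $P=P_s$ be the set of all crossing $r$-subsets of $[q]\times[m]$, and put $M_s:=|P|+qm$. The choice of $q$ is possible
since $r\ge2$. Note that $M_1>M_2>\dots>M_T=r$.

\paragraph{Towers.}
A \emph{tower of height $s$} in a graph is a sequence $\lambda=(A_1^\lambda,\dots,A_s^\lambda)$ of pairwise disjoint sets,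
its \emph{floors}, whose union $K^\lambda$ is complete. We construct graphs $G_1,G_2,\dots,G_T$, each of which is an
induced subgraph of the next one.
Along with $G_s$ we construct a finite set $\Lambda_s$ of towers of height $s$ in $G_s$, all of whose floors have size
$M_s$, and a probability distribution $\mu_s$ on $\Lambda_s$ with rational values. The floor $A_i^\lambda$ will be the part of
the tower in the $i$-th layer $V(G_i)\setminus V(G_{i-1})$, where $V(G_0)=\emptyset$.

The graph $G_1$ is a complete graph on $M_1$ vertices, $\Lambda_1$ consists of the tower of height $1$ with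
floor $V(G_1)$, and $\mu_1$ is the point mass on it.

\paragraph{The step from $s$ to $s+1$, where $1\le s<T$.}
Let $m=M_{s+1}$, $q=q_s$, $N=N_s$, $P=P_s$. An \emph{arrangement} for $\lambda\in\Lambda_s$ is a tuple
$\varphi=(\psi;Q_1,\dots,Q_q)$, where
\begin{itemize}
\item $\psi:P\to K^\lambda$ is injective,
\item $Q_1,\dots,Q_q\subseteq K^\lambda\setminus\psi(P)$ are pairwise disjoint, and
\item $|Q_j\cap A_i^\lambda|=m$ for all $j\in[q]$ and $i\in[s]$.
\end{itemize}
Injections $\psi$ exist since $|K^\lambda|\ge M_s\ge|P|$, and
for every $\psi$ there are such $Q_1,\dots,Q_q$, since $|A_i^\lambda\setminus\psi(P)|\ge M_s-|P|=qm$. For every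
$\lambda\in\Lambda_s$ and every arrangement $\varphi$ for $\lambda$, add to $G_s$ a new complete set $C=C_{\lambda,\varphi}$ of
$N$ vertices, identified with the grid $[q]\times[m]$; denote its blocks by $Z_1,\dots,Z_q$. The vertices of $C$ have no
neighbors in $G_{s+1}$ outside $C\cup K^\lambda$, and for $x\in K^\lambda$ the neighborhood $N_C(x)$ of $x$ in $C$ is
\begin{equation}\label{eq:adj}
 N_C(\psi(Y))=Y\ \ (Y\in P),\qquad N_C(x)=Z_j\ \ (x\in Q_j),\qquad N_C(x)=\emptyset\ \ \text{otherwise}
\end{equation}
(see Figure~\ref{fig:attach}). No edges are added inside $V(G_s)$. This defines $G_{s+1}$. For each $j\in[q]$, the set $Q_j\cup Z_j$ is complete, and we obtain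
a tower $\lambda'$ of height $s+1$, denoted by $(\lambda,\varphi,j)$, with
\[
 A_i^{\lambda'}=Q_j\cap A_i^\lambda\ \ (i\le s),\qquad A_{s+1}^{\lambda'}=Z_j,\qquad K^{\lambda'}=Q_j\cup Z_j ,
\]
whose floors have size $m=M_{s+1}$. Let $\Lambda_{s+1}$ be the set of all these towers. Different triples give different
last floors, hence different towers.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8]
\foreach \x in {4.1,5.6,7.1,8.6} {
  \fill[gray!20] (\x-0.4,3.7) rectangle (\x+0.4,1.9);
  \draw[fill=white] (\x-0.4,3.7) rectangle (\x+0.4,5.1);
  \draw[fill=white] (\x-0.4,0.1) rectangle (\x+0.4,1.9);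
  \foreach \y in {0.4,1.0,1.6} \fill (\x,\y) circle (2pt);
}
\draw[rounded corners] (-0.7,3.4) rectangle (9.4,5.5);
\draw[rounded corners] (3.4,-0.2) rectangle (9.4,2.2);
\draw[dashed] (-0.4,3.7) rectangle (3.0,5.1);
\node at (0.3,4.7) {$\psi(P)$};
\fill (2.2,4.2) circle (2pt);
\node[left] at (2.2,4.2) {$\psi(Y)$};
\draw[thick] (2.2,4.2) -- (4.1,1.0);
\draw[thick] (2.2,4.2) -- (5.6,1.6);
\node at (4.1,4.4) {$Q_1$};
\node at (5.6,4.4) {$Q_2$};
\node at (7.1,4.4) {$Q_3$};
\node at (8.6,4.4) {$Q_4$};
\node at (4.1,-0.6) {$Z_1$};
\node at (5.6,-0.6) {$Z_2$};
\node at (7.1,-0.6) {$Z_3$};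
\node at (8.6,-0.6) {$Z_4$};
\node[right] at (9.5,4.4) {$K^\lambda$};
\node[right] at (9.5,1.0) {$C_{\lambda,\varphi}$};
\end{tikzpicture}
\caption{Schematic picture of one new complete set $C_{\lambda,\varphi}$ (lower box) attached to the complete set $K^\lambda$
(upper box), with four blocks $Z_1,\dots,Z_4$ of three vertices and $r=2$. Each gray band stands for all edges between
$Q_j$ and $Z_j$. Every crossing pair $Y$ has its own vertex $\psi(Y)$ in $K^\lambda$, whose neighbors in $C_{\lambda,\varphi}$
are exactly the elements of $Y$; one pair is shown. Edges inside the two boxes are not drawn. The next attachments are made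
to the complete sets $Q_j\cup Z_j$.}
\label{fig:attach}
\end{figure}

\paragraph{The distributions.}
Let $\nu_\lambda$ be the following distribution on the arrangements for $\lambda$: choose a uniformly random injection
$\psi:P\to K^\lambda$ and then, given $\psi$, choose $(Q_1,\dots,Q_q)$ uniformly among the valid choices. Let
$\mu_{s+1}$ be the distribution of $(\lambda,\varphi,j)$, where $\lambda$ has distribution $\mu_s$, $\varphi$ has
distribution $\nu_\lambda$ given $\lambda$, and $j$ is uniform in $[q]$ and independent of $(\lambda,\varphi)$. All values are
rational. Randomness serves only to define weights: the graph contains an attached set for every arrangement.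

Let $G=G_T$. It arises from a complete graph by repeatedly gluing on cobipartite graphs (on $K^\lambda\cup C_{\lambda,\varphi}$)
along complete sets $K^\lambda$. By Lemma~\ref{lem:perfect}(i),(ii), \emph{$G$ is perfect}.

\paragraph{The cliques we use.}
First we verify that no later vertex is adjacent to all of a crossing set; this follows from the next lemma, since
later vertices are attached only to towers.

\begin{lemma}\label{lem:block}
Let $C=C_{\lambda,\varphi}$ with $\lambda\in\Lambda_s$, and let $\lambda'\in\Lambda_{s'}$ with $s'\ge s+1$. Then
$K^{\lambda'}\cap C$ is contained in one block of $C$.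
\end{lemma}

\begin{proof}
We use induction on $s'$. Let $\lambda'=(\lambda_1,\varphi_1,j)$ with $\lambda_1\in\Lambda_{s'-1}$, so $K^{\lambda'}=Q_j\cup Z_j$ with
$Q_j\subseteq K^{\lambda_1}\subseteq V(G_{s'-1})$, and $Z_j$ is a block of $C_{\lambda_1,\varphi_1}$. If $s'=s+1$, then $Q_j\subseteq V(G_s)$
misses $C$, and $Z_j$ is a block of $C$ or disjoint from $C$. If $s'>s+1$, then $Z_j$ was added after $C$ and misses
$C$, and $Q_j\cap C\subseteq K^{\lambda_1}\cap C$ lies in one block by induction.
\end{proof}

\begin{lemma}\label{lem:clique}
For every $C=C_{\lambda,\varphi}$ and every crossing $r$-set $Y\in P$, viewed as a subset of $C$, the set $Y\cup\{\psi(Y)\}$ is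
a clique of $G$.
\end{lemma}

\begin{proof}
The set is complete by \eqref{eq:adj}. Let $\lambda\in\Lambda_s$, and suppose that $v\notin Y\cup\{\psi(Y)\}$ is adjacent
to all of it.
\begin{itemize}
\item If $v\in C$, then $v\in N_C(\psi(Y))=Y$, a contradiction.
\item If $v\in K^\lambda$, then $N_C(v)\supseteq Y$. As $Y$ has $r\ge2$ elements in different blocks, $N_C(v)$ is neither
empty nor a block. So $v=\psi(Y')$ with $Y'\supseteq Y$. Since $|Y'|=|Y|$, we get $Y'=Y$ and $v=\psi(Y)$, a contradiction.
\item If $v\in V(G_{s+1})\setminus(C\cup K^\lambda)$, then $v$ has no neighbor in $C$, a contradiction.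
\item Otherwise $v$ is added in a step from $s'$ to $s'+1$ with $s'\ge s+1$, so $v\in C_{\lambda',\varphi'}$ with
$\lambda'\in\Lambda_{s'}$. The neighbors of $v$ in $V(G_{s'})$ lie in $K^{\lambda'}$, hence $Y\subseteq K^{\lambda'}\cap C$. By
Lemma~\ref{lem:block}, $Y$ lies in one block of $C$. This contradicts that $Y$ is crossing and $r\ge2$.\qedhere
\end{itemize}
\end{proof}

\begin{remark}
For $r=1$ the lemma would fail at once: if $Y=\{y\}$ with $y\in Z_j$, then every vertex of $Q_j$ is adjacent to both $y$ and
$\psi(Y)$. The same would happen for any $r$ if we allowed sets $Y$ inside one block.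
\end{remark}

\section{Clique-free sets are light}\label{sec:light}

Let the weight of $G=G_T$ be that of a random vertex obtained by choosing a tower of height $T$ according to $\mu_T$, then one of its $T$
floors uniformly, and then a vertex of this floor uniformly:
\[
 w(v)=\frac1T\sum_{\lambda\in\Lambda_T}\mu_T(\lambda)\,\frac{|\{i\in[T]:v\in A_i^\lambda\}|}{M_T}.
\]
This is a weight in the sense of Section~\ref{sec:prelim}; its values are rational.

\begin{proposition}\label{prop:weight}
Every clique-free $S\subseteq V(G)$ satisfies $w(S)\le\sqrt{2/T}$.
\end{proposition}

We fix a clique-free set $S$ for the whole section. For $\lambda\in\Lambda_s$ and $i\le s$ let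
\[
 x_i(\lambda)=\frac{|S\cap A_i^\lambda|}{M_s}\in[0,1]
\]
be the density of $S$ on the $i$-th floor. We shall show that the products $x_i(\lambda)x_l(\lambda)$, $i<l$, are small on
average over $\lambda\sim\mu_T$. For this we follow a tower through one step: given $\lambda\in\Lambda_s$ with $1\le s<T$, let
$\lambda'=(\lambda,\varphi,j)$ be its random extension, with $\varphi\sim\nu_\lambda$ and $j$ independent of $\varphi$ and
uniform in $[q]$, $q=q_s$. Write
$x_i=x_i(\lambda)$, $x_i'=x_i(\lambda')$, and $m=M_{s+1}$, $N=N_s$, $P=P_s$. Here $\lambda$ is fixed, and the expectations in the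
next two lemmas are over $\varphi$ and $j$.

\begin{lemma}[Old floors]\label{lem:old}
Let $\lambda\in\Lambda_s$, $1\le s<T$. Then $\mathbb E[x_i']=x_i$ for $i\le s$, and $\mathbb E[x_i'x_l']=x_ix_l$ for $i<l\le s$.
\end{lemma}

\begin{proof}
Let $\Gamma$ be the group of all permutations of $K^\lambda$ that map each floor $A_i^\lambda$ to itself. It acts on
arrangements by $\gamma(\psi;Q_1,\dots,Q_q)=(\gamma\circ\psi;\gamma Q_1,\dots,\gamma Q_q)$. The distribution of $\psi$ is uniform, and
$\gamma$ maps the valid choices of $(Q_1,\dots,Q_q)$ for $\psi$ bijectively to those for $\gamma\circ\psi$. Hence $\nu_\lambda$ is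
invariant under $\Gamma$. So for each fixed $j$ the distribution of
\[
(Q_j\cap A_1^\lambda,\dots,Q_j\cap A_s^\lambda)
\]
is a $\Gamma$-invariant distribution on the set of $s$-tuples whose
$i$-th entry is an $m$-subset of $A_i^\lambda$. Since $\Gamma$ acts transitively on these tuples, the distribution is
uniform. That is, the sets $Q_j\cap A_i^\lambda$, $i\le s$, are independent uniformly random $m$-subsets of the floors, and
$x_i'=|S\cap Q_j\cap A_i^\lambda|/m$ has expectation $x_i$. The second statement follows by independence. Both hold for
every fixed $j$, hence for random $j$.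
\end{proof}

The next lemma is the mechanism of Section~\ref{sec:two}, with crossing $r$-sets in place of pairs.

\begin{lemma}[New floor]\label{lem:new}
Let $\lambda\in\Lambda_s$, $1\le s<T$. Then $\sum_{i\le s}\mathbb E[x_i'x_{s+1}']\le2s\delta$.
\end{lemma}

\begin{proof}
\emph{Case 1: $|S\cap K^\lambda|<\delta|K^\lambda|$.} As $|K^\lambda|=sM_s$, we have $\sum_{i\le s}x_i=|S\cap K^\lambda|/M_s<s\delta$.
With $x_{s+1}'\le1$ and Lemma~\ref{lem:old}, $\sum_{i\le s}\mathbb E[x_i'x_{s+1}']\le\sum_{i\le s}\mathbb E[x_i']=\sum_{i\le s}x_i<s\delta$.

\emph{Case 2: $|S\cap K^\lambda|\ge\delta|K^\lambda|$.} Let $D_\varphi\subseteq[q]\times[m]$ be the set of positions of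
$S\cap C_{\lambda,\varphi}$. If $Y\in P$ and $Y\subseteq D_\varphi$, then $\psi(Y)\notin S$, since otherwise $S$ contains the
clique $Y\cup\{\psi(Y)\}$ of Lemma~\ref{lem:clique}. So if $|D_\varphi|\ge\delta N$, then there is a set
$D\subseteq[q]\times[m]$ with $|D|\ge\delta N$ such that $\psi(Y)\notin S$ for all $Y\in P$ with $Y\subseteq D$. We
bound the probability of the latter.

Fix $D$ with $d=|D|\ge\delta N$. By the choice of $q$ we have $d\ge\delta qm\ge2rm$. Choose elements of $D$ one after another, each in
a new block: there are $d$ choices for the first, at least $d-m$ for the second, and so on, and every crossing $r$-set in $D$ arises in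
$r!$ orders. So the number $L$ of crossing $r$-sets in $D$ satisfies
\[
 L\ge\frac{d(d-m)\cdots(d-(r-1)m)}{r!}\ge\frac{(d/2)^r}{r!}\ge\frac{(\delta N/2)^r}{r!},
\]
where we used $(r-1)m\le d/2$. The values of $\psi$ on these $L$ sets are a uniformly random sample without replacement from
$K^\lambda$. By the computation \eqref{eq:avoid} with $K^\lambda$ in place of $K$, the probability that all of them avoid $S$ is at most
$e^{-\delta L}$. Summing over the at most $2^N$ sets $D$ and using \eqref{eq:N}, we get
\[
 \Pr\big(|S\cap C_{\lambda,\varphi}|\ge\delta N\big)\le2^N\exp\Big(-\delta\,\frac{(\delta N/2)^r}{r!}\Big)\le\delta .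
\]
The $q$ blocks partition $C_{\lambda,\varphi}$ into parts of equal size, and $j$ is uniform and independent of $\varphi$. Therefore
$\mathbb E[x_{s+1}'\mid\varphi]=|S\cap C_{\lambda,\varphi}|/N$. This is less than $\delta$ except with probability at most $\delta$, and it is
always at most $1$, so $\mathbb E[x_{s+1}']\le\delta+\delta$. With $x_i'\le1$ we obtain
$\sum_{i\le s}\mathbb E[x_i'x_{s+1}']\le s\,\mathbb E[x_{s+1}']\le2s\delta$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:weight}]
For $1\le i<l\le s\le T$ let $e_s(i,l)=\mathbb E_{\lambda\sim\mu_s}[x_i(\lambda)x_l(\lambda)]$. If $\lambda$ has distribution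
$\mu_s$, its random extension has distribution $\mu_{s+1}$. So averaging Lemma~\ref{lem:old} over $\lambda\sim\mu_s$ gives
$e_{s+1}(i,l)=e_s(i,l)$ for $i<l\le s<T$. Hence $e_T(i,l)=e_l(i,l)$: the value for a pair of layers is fixed when
the later layer is created. Averaging Lemma~\ref{lem:new} with $s=l-1$ over $\lambda\sim\mu_{l-1}$ gives
$\sum_{i<l}e_l(i,l)\le2(l-1)\delta$ for $2\le l\le T$. Thus
\[
 \sum_{1\le i<l\le T}e_T(i,l)=\sum_{l=2}^T\sum_{i<l}e_l(i,l)\le\sum_{l=2}^T2(l-1)\delta\le\delta T^2 .
\]
Now let $\lambda\sim\mu_T$ and $X=\sum_{i\le T}x_i(\lambda)$. Since $x_i(\lambda)^2\le1$ and $\delta=1/(2T)$,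
\[
 \mathbb E[X^2]\le T+2\sum_{1\le i<l\le T}e_T(i,l)\le T+2\delta T^2=2T .
\]
By the definition of $w$, $w(S)=\frac1T\mathbb E[X]\le\frac1T\sqrt{\mathbb E[X^2]}\le\sqrt{2/T}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
We have seen that the ratio is always less than $1$. Let $0<\eta'<1$, and choose $T\geq 2$ with $\sqrt{2/T}<\eta'$ and $r=2$. By
Proposition~\ref{prop:weight} and Lemma~\ref{lem:weights} there is a perfect graph $G'$ whose clique-free sets have at most
$\eta'|V(G')|$ vertices, so $\tau_C(G')/|V(G')|\ge1-\eta'$ by \eqref{eq:complement}. Let $\eta'\to0$.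
\end{proof}

\section{Large cliques and all rational values}\label{sec:B}

The cliques of Lemma~\ref{lem:clique} have $r+1$ vertices. To prove Theorem~\ref{thm:B}(a) we have to exclude
smaller cliques elsewhere in $G$. This is where $M_T=r$ is used.

\begin{lemma}\label{lem:large}
Every nonempty complete set $X$ of $G=G_T$ is contained in a complete set with at least $r+1$ vertices. Hence all cliques of
$G$ have at least $r+1$ vertices, and $G$ has no isolated vertex.
\end{lemma}

\begin{proof}
Recall that $q_s\ge2r/\delta\ge2r$ for $1\le s<T$, and $M_s\ge M_T=r$ for all $s$. If $X\subseteq V(G_1)$, then $X$ lies in the complete set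
$V(G_1)$, and $M_1\ge q_1M_2\ge2r\cdot r\ge r+1$. Otherwise let $s\geq 1$ be the index with $X\subseteq V(G_{s+1})$ and
$X\not\subseteq V(G_s)$. Then $X$ contains a vertex of some $C=C_{\lambda,\varphi}$ with $\lambda\in\Lambda_s$, and all
neighbors of this vertex in $G_{s+1}$ lie in $C\cup K^\lambda$. So $X=W\cup U$ with $W=X\cap C\ne\emptyset$ and
$U=X\cap K^\lambda$. Let $q=q_s$ and $m=M_{s+1}$. Note that $N_C(u)\supseteq W$ for all $u\in U$.

\begin{itemize}
\item \emph{$U=\emptyset$.} Then $X$ lies in the complete set $C$, and $|C|=qm\ge2r\ge r+1$.
\item \emph{$U\ne\emptyset$, and $W$ contains two vertices of one block $Z_j$.} For $u\in U$, the set $N_C(u)\supseteq W$ is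
neither empty nor crossing. By \eqref{eq:adj} it is the block $Z_j$, and $u\in Q_j$. So $W\subseteq Z_j$ and $X\subseteq Q_j\cup Z_j$,
which is complete of size $(s+1)m\ge2r\ge r+1$.
\item \emph{$U\ne\emptyset$, and $W$ has at most one vertex in each block.} For $u\in U$, the set $N_C(u)\supseteq W$ is a
crossing $r$-set, and $|W|\le r$, or it is a block, and $|W|=1$. So $|W|\le r$. Let
$U'=\{x\in K^\lambda:N_C(x)\supseteq W\}\supseteq U$. The set $W\cup U'$ is complete and contains $X$.

If $|W|=r$, then $W\in P_s$ and $\psi(W)\in U'$, so $|W\cup U'|\ge r+1$.

If $|W|<r$, then $U'$ contains the distinct vertices $\psi(Y)$ for all $Y\in P_s$ with $Y\supseteq W$. The number of these $Y$ is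
\[
 \binom{q-|W|}{r-|W|}\,m^{\,r-|W|}\ge q-|W|\ge q-r+1\ge r+1 .
\]
For the first inequality note that $1\le r-|W|\le q-|W|-1$ and that $\binom ab\ge a$ whenever $1\le b\le a-1$. So
$|U'|\ge r+1$.
\end{itemize}

In each case $X$ lies in a complete set with at least $r+1$ vertices. If $X$ is maximal complete, then
$|X|\ge r+1\ge3$; in particular, no single vertex is maximal complete, so there are no isolated vertices.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(a)]
The statement for $k=3$ implies that for $k=2$, so let $k\ge3$, and put $r=k-1\ge2$. The statement for a smaller $\varepsilon$ is stronger, so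
we may assume $\varepsilon<1$. Choose $T\geq 2$ with
$\sqrt{2/T}<\varepsilon$ and $\eta'$ with $\sqrt{2/T}<\eta'<\varepsilon$. The graph $G_T$ is perfect, and by
Lemma~\ref{lem:large} it has no isolated vertex and all its cliques have at least $k$ vertices. By
Proposition~\ref{prop:weight} and Lemma~\ref{lem:weights} there is a perfect graph $G'$ with the same two properties in which every
clique-free set has at most $\eta'|V(G')|<\varepsilon|V(G')|$ vertices. So every set of at least $\varepsilon|V(G')|$ vertices
contains a clique of $G'$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(b)]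
All values are rational, nonnegative, and less than $1$. A graph with an edge has a clique, so its value is positive; an edgeless
graph has value $0$. A graph without isolated vertices has an edge. So it remains to show that every rational $a/c$ with
integers $0<a<c$ is the value of a perfect graph without isolated vertices all of whose cliques have at least $k$
vertices.

The idea is to dilute a graph of larger ratio by complete graphs, which have small ratio. Let $G$ be a graph as in part (a) for some
$\varepsilon$ with $0<\varepsilon<1-a/c$, and let $n=|V(G)|$ and $\tau=\tau_C(G)$. Its largest clique-free set has fewer than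
$\varepsilon n$ vertices, so $\tau/n>1-\varepsilon>a/c$ by \eqref{eq:complement}. Choose an integer
$h\ge k$ with $ah>c$, that is, $\tau_C(K_h)/h=1/h<a/c$. Let
\[
 \alpha=ah-c\ge1,\qquad\beta=c\tau-an\ge1,
\]
and take the disjoint union of $\alpha$ copies of $G$ and $\beta$ copies of $K_h$. It is perfect by
Lemma~\ref{lem:perfect}(ii) with empty intersections, it has no isolated vertex, and all its cliques have at least $k$
vertices. Since $\tau_C$ is additive over disjoint unions, its value is $(\alpha\tau+\beta)/(\alpha n+\beta h)$. This
equals $a/c$, because
\[
 c(\alpha\tau+\beta)-a(\alpha n+\beta h)=\alpha(c\tau-an)-\beta(ah-c)=\alpha\beta-\beta\alpha=0. \qedhere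
\]
\end{proof}

\begin{thebibliography}{9}
\bibitem{UCP}
\emph{Unsolved Combinatorial Problems},
\url{https://www.brics.dk/LS/01/1/BRICS-LS-01-1.pdf}.
\end{thebibliography}

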